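# A computably bounded $\Pi^1_1$-DNC function that hyperarithmetically computes no $\Pi^1_1$-Martin-Löf random real

## 1. Fast-branching hyperarithmetic trees carrying a $\Pi^1_1$ bad set

The whole proof turns on one kind of object: a hyperarithmetic tree that branches very fast, together with a $\Pi^1_1$ set of "bad" nodes that we never remove from the tree but which is thin at every good node. We define it first and say afterwards what it is for.

Throughout, HYP means hyperarithmetic, that is, $\Delta^1_1$. Strings are elements of $\omega^{<\omega}$; $\tau\subseteq\rho$ means that $\tau$ is a prefix of $\rho$; two strings are comparable if one is a prefix of the other. A child of $\tau$ in a tree $T$ is a string $\tau^\frown i\in T$, and $[T]$ is the set of infinite paths of $T$.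

**The frame.** Fix a computable nondecreasing $u:\mathbb N\to\mathbb N$ with $u(x)\ge x$; the reader may think of $u(x)=x$. Define
$$N_0=1,\qquad A_n=2^{u(N_n)+n},\qquad b(n)=(3A_n)^{n+1},\qquad N_{n+1}=N_n\,b(n).$$
All of these are computable, $A_n$ is nondecreasing, and $A_n\ge 2$. Let
$$\mathcal T=\{\tau\in\omega^{<\omega}:\tau(i)<b(i)\text{ for all }i<|\tau|\}.$$
This tree has exactly $N_n$ strings of length $n$, and each of them has $b(n)$ children. With $u(x)=x$ the first values are $A_0=2$, $b(0)=6$, $N_1=6$, $A_1=2^7=128$, $b(1)=384^2=147456$. The point of the definition is that $A_n$ is huge compared with the number $N_n$ of nodes at level $n$, while $b(n)$ is a growing power of (a constant times) $A_n$.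

**Definition ($\sigma$-tree).** A $\sigma$-tree is a HYP tree $T\subseteq\mathcal T$ that contains $\sigma$, has no dead ends, and all of whose elements are comparable with $\sigma$. For a tree $T$ write $T^\sigma=\{\tau\in T:\tau\supseteq\sigma\}$ and $T_\tau=\{\rho\in T:\rho\text{ comparable with }\tau\}$, and let $c_T(\tau)$ be the number of children of $\tau$ in $T$.

For example, the strings of $\mathcal T$ that are comparable with $\langle 0\rangle$ and have only even entries form a $\langle 0\rangle$-tree. Since $\mathcal T$ has finitely many strings of each length, "for all but finitely many $\tau\in T$" means the same as "for all $\tau\in T$ of sufficiently large length".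

**Definition (condition).** A condition is $p=(\sigma,S,B,d)$, where $S$ is a $\sigma$-tree, $d:\omega\to\omega$ is HYP, and, with $w_p(k)=A_k\,(d(k)+2)$,

* $B\subseteq S^\sigma$ is $\Pi^1_1$ and upward closed in $S$, and $\sigma\notin B$;
* every $\tau\in S^\sigma\setminus B$ has at most $d(|\tau|)$ children (in $S$) that belong to $B$;
* $c_S(\tau)\ge w_p(|\tau|)$ for all $\tau\in S^\sigma$, and for each $j$, $c_S(\tau)\ge w_p(|\tau|)^j$ for all but finitely many $\tau\in S^\sigma$.

We call $\sigma$ the stem, $B$ the bad set and $d$ the budget. Note that $w_p(k)\ge 2A_k\ge 2$, that $w_p(k)\ge A_k$, and that $w_p(k)\ge d(k)+2$. So a node outside $B$ always has more children than its budget of bad ones, and far up in the tree the branching exceeds every fixed power of $w_p$.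

**Example (the initial condition).** Fix the uniform enumeration $\{\Phi_e\}_{e\in\mathbb N}$ of the $\Pi^1_1$ partial functions from $\mathbb N$ to $\mathbb N$, that is, of the partial functions whose graph is a $\Pi^1_1$ subset of $\mathbb N^2$. Put
$$p^*=(\emptyset,\mathcal T,B^*,1),\qquad B^*=\{\tau\in\mathcal T:\exists e<|\tau|\ \ \Phi_e(e)=\tau(e)\}.$$
The set $B^*$ is $\Pi^1_1$ and upward closed, and $\emptyset\notin B^*$. If $\tau\notin B^*$ and $|\tau|=k$, then $\tau^\frown i\in B^*$ exactly when $\Phi_k(k)=i$, so at most one child is bad. Here $w_{p^*}(k)=3A_k$ and $c_{\mathcal T}(\tau)=(3A_k)^{k+1}=w_{p^*}(k)^{k+1}$, which is at least $w_{p^*}(k)$ always and at least $w_{p^*}(k)^j$ once $k+1\ge j$. So $p^*$ is a condition.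

**Example (even values).** Choose an even $a<b(0)$ with $\langle a\rangle\notin B^*$; this is possible because $b(0)\ge 6$ and at most one value is excluded. Let $S$ be the set of strings of $\mathcal T$ that are comparable with $\langle a\rangle$ and have only even entries. For $k\ge1$ each node of $S$ of length $k$ has $b(k)/2\ge(3A_k)^{k}$ children in $S$, so $(\langle a\rangle,S,B^*\cap S^{\langle a\rangle},1)$ is a condition. The stem had to have length at least $1$ here: $b(0)/2<3A_0$.

**What conditions are for.** We shall build a decreasing sequence of conditions and let $f$ be the union of the stems. The stems stay out of the bad sets, which will make $f$ avoid every value $\Phi_e(e)$. The trees stay HYP, which will let us compute, hyperarithmetically, short lists of guesses for initial segments of every real that $f$ hyperarithmetically computes. The next section says which question this settles.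

## 2. $\Pi^1_1$-DNC functions and $\Pi^1_1$-Martin-Löf randomness

A function $f:\mathbb N\to\mathbb N$ is **$\Pi^1_1$-DNC** (equivalently, $\Pi^1_1$-DNR) if $f(e)\ne\Phi_e(e)$ for every $e$ such that $\Phi_e(e)$ is defined. A real $Y\in2^\omega$ is hyperarithmetically computed by $f$, written $Y\le_h f$, if $Y$ is $\Delta^1_1(f)$; we use the same notation for functions $g\in\omega^\omega$.

A **$\Pi^1_1$-Martin-Löf test** is a sequence $(\mathcal U_n)_{n\in\mathbb N}$ of open subsets of $2^\omega$ such that the sets of finite strings generating the $\mathcal U_n$ are uniformly $\Pi^1_1$ and $\lambda(\mathcal U_n)\le2^{-n}$ for all $n$, where $\lambda$ is the uniform measure. A real is **$\Pi^1_1$-Martin-Löf random** (ML random) if it lies in $\bigcap_n\mathcal U_n$ for no such test.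

The survey "Higher Randomness" contains the following question of Yu: does every $\Pi^1_1$-DNR function hyperarithmetically compute a $\Pi^1_1$-Martin-Löf random real? The answer is **no**, and it follows from this theorem.

**Theorem 1.** Let $u:\mathbb N\to\mathbb N$ be computable and nondecreasing with $u(x)\ge x$. There are a computable function $b$ and a function $f$ such that:

1. $f$ is $\Pi^1_1$-DNC and $f(n)<b(n)$ for all $n$.
2. For every $Y\in2^\omega$ with $Y\le_hf$ there are hyperarithmetic sequences $(m_n)_n$ and $(D_n)_n$ with $D_n\subseteq2^{m_n}$, $m_n\ge u(|D_n|)+n$, and $Y\restriction m_n\in D_n$ for all $n$.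
3. Every $g\in\omega^\omega$ with $g\le_hf$ is bounded by a hyperarithmetic function, and $\omega_1^f=\omega_1^{CK}$.

**Why Theorem 1 gives the answer no.** Given $Y\le_hf$, take $(m_n)$ and $(D_n)$ from part 2 and let $\mathcal U_n=\bigcup_{y\in D_n}[y]$. Since $u(x)\ge x$ and $x\le2^x$,
$$\lambda(\mathcal U_n)\le|D_n|\,2^{-m_n}\le|D_n|\,2^{-|D_n|-n}\le2^{-n}.$$
The generating sets $D_n$ are uniformly $\Delta^1_1$, so $(\mathcal U_n)_n$ is a $\Pi^1_1$-ML test, and $Y\in\bigcap_n\mathcal U_n$. So no $Y\le_hf$ is $\Pi^1_1$-ML random.

In fact $Y$ lies in the closed set $\bigcap_n\mathcal U_n$, which has a HYP code and Hausdorff dimension $0$. Indeed, for $s>0$ the cover by the cylinders of $D_n$ has $s$-weight $|D_n|2^{-sm_n}\le|D_n|2^{-s|D_n|}2^{-sn}$, which tends to $0$ because $x2^{-sx}$ is bounded, and the lengths $m_n\ge n$ of the strings tend to infinity.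

The function $b$ of the theorem is the one of Section 1.

## 3. Three cases by hand: HYP functions, two-valued functions, reductions with a level of use

**No HYP function is $\Pi^1_1$-DNC.** A total HYP function $h$ has a $\Pi^1_1$ graph, so $h=\Phi_e$ for some $e$, and then $h(e)=\Phi_e(e)$. So $f$ cannot be chosen HYP.

**For two-valued functions the answer is yes.** The following is not used in the proof of Theorem 1. It shows that "$b$ computable" in Theorem 1 cannot be improved to $b=2$.

**Theorem 2.** Every $\{0,1\}$-valued $\Pi^1_1$-DNC function Turing-computes a $\Pi^1_1$-ML random real.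

*Proof.* By Hjorth and Nies (*J. London Math. Soc.* 75 (2007)) there is a universal $\Pi^1_1$-ML test $(\mathcal V_n)$, one whose intersection contains every real that is not $\Pi^1_1$-ML random. So every real outside $\mathcal V_1$ is $\Pi^1_1$-ML random, and $\lambda(\mathcal V_1)\le1/2$. It is enough to compute from $f$ a real outside $\mathcal V_1$.

By compactness, $[\sigma]\subseteq\mathcal V_1$ if and only if finitely many of the generating strings of $\mathcal V_1$ cover $[\sigma]$. So $\{(\sigma,i):i<2,\ [\sigma i]\subseteq\mathcal V_1\}$ is $\Pi^1_1$. By $\Pi^1_1$ number uniformization there is a $\Pi^1_1$ partial function $\psi$, with graph contained in this relation, that is defined at $\sigma$ whenever some $[\sigma i]\subseteq\mathcal V_1$. The partial functions $x\mapsto\psi(\sigma)$ are uniformly $\Pi^1_1$ in $\sigma$, so the s-m-n property of the standard enumeration gives a computable $g$ with $\Phi_{g(\sigma)}(x)\simeq\psi(\sigma)$ for all $x$.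

Let $f$ be a $\{0,1\}$-valued $\Pi^1_1$-DNC function; put $\sigma_0=\emptyset$ and $\sigma_{n+1}=\sigma_n{}^\frown f(g(\sigma_n))$. We show by induction that $[\sigma_n]\not\subseteq\mathcal V_1$. For $n=0$ this holds since $\lambda(\mathcal V_1)\le 1/2$. Suppose $[\sigma_n]\not\subseteq\mathcal V_1$. Then at most one $i<2$ has $[\sigma_ni]\subseteq\mathcal V_1$. If there is such an $i$, then $\psi(\sigma_n)$ is defined and equals $i$, so $\Phi_{g(\sigma_n)}(g(\sigma_n))=i$ and $f(g(\sigma_n))\ne i$. Hence $[\sigma_{n+1}]\not\subseteq\mathcal V_1$. So $Y=\bigcup_n\sigma_n\le_Tf$ has no initial segment whose cylinder lies inside the open set $\mathcal V_1$, that is, $Y\notin\mathcal V_1$, and $Y$ is $\Pi^1_1$-ML random. $\square$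

With two values, "not $i$" is a decision. With $b(k)$ values it is almost no information, and the next case shows how to exploit that.

**One reduction with a level of use.** Suppose a real $Y$ is obtained from $f\in[\mathcal T]$ in the following simple way: for every $l$, with $m_l=u(N_l)+l$, the string $Y\restriction m_l$ is $\psi_l(f\restriction(l+1))$, where the functions $\psi_l$ are uniformly computable with values in $2^{m_l}$. We find a $\Pi^1_1$-DNC function $f<b$ whose $Y$ satisfies part 2 of Theorem 1.

There are $2^{m_l}=A_l$ possible values of $\psi_l$. So at each $\tau\in\mathcal T$ of length $l$ some value is taken at no fewer than $b(l)/A_l=3(3A_l)^l\ge3$ children of $\tau$. Keep exactly the children with the most popular value (the least one, in case of a tie). This gives a computable tree $S\subseteq\mathcal T$ all of whose nodes have at least $3$ children in $S$. A node outside $B^*$ has at most one child in $B^*$, so from $\emptyset$ we can walk up through $S\setminus B^*$ forever, and we obtain $f\in[S]$ that is $\Pi^1_1$-DNC. For any path through $S$ the string $Y\restriction m_l$ depends only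 on $f\restriction l$. So it lies in a set $D_l$ with $|D_l|\le N_l$, computable uniformly in $l$, and $m_l=u(N_l)+l\ge u(|D_l|)+l$.

This is the arithmetic of the whole proof: one guess of length $m_l$ at each of at most $N_l$ nodes, and the price of a guess is to divide the branching by $A_l=2^{m_l}$. Notice that we did not know which child was bad, and did not need to. We only needed more surviving children than bad ones.

## 4. Why the bad nodes must stay in the tree

For a general $Y\le_hf$ there is no level at which $f$ has decided $Y\restriction m$. Moreover, all reductions must be handled by one $f$. A sensible first attempt is to force with HYP trees: the conditions would be HYP trees without dead ends, all of whose paths are $\Pi^1_1$-DNC, and each reduction would be treated by passing to a subtree.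

This stops before it begins, because there are no such trees. If $T\subseteq\mathcal T$ is a HYP tree without dead ends, its leftmost path is HYP, and by Section 3 no HYP function is $\Pi^1_1$-DNC. So every HYP tree without dead ends contains a path that meets $B^*$. The tree $\mathcal T\setminus B^*$ itself is only $\Sigma^1_1$. If we allowed $\Sigma^1_1$ trees $T$, the statement "$T$ branches a lot" would be $\Sigma^1_1$ while "all paths of $T$ lie in the $\Pi^1_1$ set $\mathcal X$" is $\Pi^1_1$, and the search for a tree with both properties would no longer have the form needed in Facts A and B below.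

The way past this point is the one that the last case of Section 3 suggests: leave the bad nodes in a HYP tree, and record only that each node outside the bad set has at most $d$ bad children. The same device then serves a second time. When we fail to find a subtree that decides $Y\restriction m$, we would like to delete all nodes above which one *can* decide it. These nodes form a $\Pi^1_1$ set which we cannot delete, but it turns out to be thin, so we *add it to the bad set* and raise the budget. This is Lemma 2.

## 5. Facts about $L_{\omega_1^{CK}}$ and $\Pi^1_1$ sets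

The following standard facts are in Sacks, *Higher Recursion Theory*, and Moschovakis, *Descriptive Set Theory*. Let $\mathbf L=L_{\omega_1^{CK}}$.

**Fact A.** $\mathbf L$ is admissible. A subset of $\omega$ is HYP iff it is in $\mathbf L$, and is $\Pi^1_1$ iff it is $\Sigma_1$ over $\mathbf L$. A $\Pi^1_1$ predicate restricted to HYP arguments is $\Sigma_1$ over $\mathbf L$ (a HYP tree is well-founded iff it has a rank function in $\mathbf L$). HYP parameters are allowed throughout.

**Fact B.** If $Q(x,n)$ is $\Pi^1_1$, possibly with HYP parameters, then $\{n:\exists x\in\mathrm{HYP}\ Q(x,n)\}$ is $\Pi^1_1$.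

**Fact C.** If $\mathcal X\subseteq\omega^\omega$ is $\Pi^1_1$, there is a recursive $R$ such that $R^f=\{s:R(f\restriction|s|,s)\}$ is a tree for every $f$, and $f\in\mathcal X$ iff $R^f$ is well-founded.

**Fact D.** If $Y\in2^\omega$ and $Y\le_hf$, then the graph of $Y$ is a section $\{(k,i):(f,k,i)\in P\}$ of some lightface $\Pi^1_1$ set $P$. The same holds for $g\in\omega^\omega$ with $g\le_hf$.

**Fact E ($\Sigma_1$ recursion with choices).** Suppose $\theta(n,s,s',z)$ is $\Delta_0$ with parameters in $\mathbf L$, $s_0\in\mathbf L$, and $s_{n+1}$ is the first component of the $<_L$-least pair $(s',z)\in\mathbf L$ with $\theta(n,s_n,s',z)$. If such a pair exists at every step, then $(s_n)_n\in\mathbf L$.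

Fact E deserves its argument. The function $x\mapsto\{y:y<_Lx\}$ is $\Sigma_1$-definable over $\mathbf L$. So "$(s',z)$ is the least pair with $\theta(n,s,s',z)$" is $\Sigma_1$: there is a set $I=\{y:y<_L(s',z)\}$, no pair in $I$ satisfies $\theta(n,s,\cdot,\cdot)$, and $(s',z)$ does. Hence the step $(n,s_n)\mapsto s_{n+1}$ has a $\Sigma_1$ graph. By induction each finite sequence $(s_0,\dots,s_n)$ is in $\mathbf L$. The map $n\mapsto(s_0,\dots,s_n)$ is $\Sigma_1$ and total on $\omega$, and $\Sigma_1$-replacement in the admissible set $\mathbf L$ puts the whole sequence in $\mathbf L$.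

## 6. The order on conditions and stem extension

Let $q\le p$ iff
$$\sigma_q\supseteq\sigma_p,\qquad S_q\subseteq S_p,\qquad B_q\supseteq B_p\cap S_q^{\sigma_q},\qquad d_q\ge d_p\text{ pointwise}.$$
So going down the order, the stem grows, the tree shrinks, nodes that stay in the tree above the stem never cease to be bad, and the budget grows. The order is transitive: if $r\le q\le p$, then $S_r^{\sigma_r}\subseteq S_q^{\sigma_q}$, hence $B_r\supseteq B_q\cap S_r^{\sigma_r}\supseteq B_p\cap S_q^{\sigma_q}\cap S_r^{\sigma_r}=B_p\cap S_r^{\sigma_r}$.

**Lemma 1 (stem extension).** Let $p=(\sigma,S,B,d)$ be a condition and $\tau\in S^\sigma\setminus B$. Then $p_\tau=(\tau,S_\tau,B\cap S^\tau,d)$ is a condition, $p_\tau\le p$, and $w_{p_\tau}=w_p$. Each such $\tau$ has at least $2$ children in $S\setminus B$, so there are such $\tau$ of every length $\ge|\sigma|$.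

*Proof.* $S_\tau$ is a $\tau$-tree, $B\cap S^\tau$ is $\Pi^1_1$ and upward closed in $S_\tau$, and $\tau\notin B$. Nodes of $S^\tau$ have the same children in $S_\tau$ as in $S$, so the clauses on bad children and on branching are inherited. The relation $p_\tau\le p$ is immediate, and $w$ depends only on $d$. Finally, $\tau$ has at least $c_S(\tau)-d(|\tau|)\ge w_p(|\tau|)-d(|\tau|)\ge2$ children outside $B$; start from $\sigma\notin B$ and iterate. $\square$

## 7. Good nodes and the dichotomy

**Definition.** For $M\ge1$, an $M$-family is $\mathfrak X=(\mathcal X_{i,v})_{i<M,\,v\in\omega}$, where the $\mathcal X_{i,v}$ are uniformly $\Pi^1_1$ subsets of $\omega^\omega$ with $\mathcal X_{i,v}\subseteq\mathcal X_{i,v+1}$. A tree $T$ secures $\mathfrak X$ if $[T]\subseteq\mathcal X_{i,v}$ for some $i,v$. A condition $p$ kills $\mathfrak X$ if no $r\le p$ has $S_r$ securing $\mathfrak X$.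

Think of $i$ as one of $M$ possible answers, and of $v$ as a bound that may be raised freely. For instance, $\mathcal X_{i,v}=\{f:f(1)\equiv i\bmod 2\}$, $i<2$, is a $2$-family, and the tree of the "even values" condition of Section 1 secures it, with $i=0$. For killing, consider the $1$-family $\mathcal X_{0,v}=\{f:\Phi_1(1)\text{ is defined and equals }f(1)\}$. The condition $p^*$ kills it. For suppose $r\le p^*$ has $S_r$ securing it; by Lemma 1 we may extend the stem of $r$ to length at least $2$. The tree becomes smaller, so it still secures the family, and since $[S_r]\ne\emptyset$ we get $\sigma_r(1)=\Phi_1(1)$, so $\sigma_r\in B^*$. But $\sigma_r\notin B_r\supseteq B^*\cap S_r^{\sigma_r}$, a contradiction.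

The next lemma says that either a fast-branching subtree secures the family, or we can kill the family for good. The function $K$ is the branching that we want the subtree to keep.

**Lemma 2 (dichotomy).** Let $p=(\sigma,S,B,d)$ be a condition, $w=w_p$, $\mathfrak X$ an $M$-family, and $K$ a HYP function such that:

* (a) $K(k)\ge w(k)$ for $k\ge|\sigma|$;
* (b) $c_S(\tau)\ge A_k(M+1)K(k)$ for all $\tau\in S^\sigma$, $k=|\tau|$; and for each $j$, $c_S(\tau)\ge(A_k(M+1)K(k))^j$ for all but finitely many $\tau\in S^\sigma$.

Then either (i) there is a $\sigma$-tree $T\subseteq S$ securing $\mathfrak X$ with $c_T(\rho)\ge K(|\rho|)$ for all $\rho\in T^\sigma$; or (ii) some $q\le p$ kills $\mathfrak X$.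

*Proof.* **Step 1: good nodes, and their complexity.** Call $\tau\in S^\sigma$ *good* if there is a $\tau$-tree $T\subseteq S$ securing $\mathfrak X$ with $c_T(\rho)\ge K(|\rho|)$ for all $\rho\in T^\tau$. Let $G$ be the set of good nodes. The statement "$T$ secures $\mathfrak X$" is $(\exists i<M)(\exists v)(\forall f)\,(f\in[T]\to f\in\mathcal X_{i,v})$, which is $\Pi^1_1$; the other requirements on $T$ are arithmetical in $T$ and HYP parameters; and $T$ ranges over HYP trees. So $G$ is $\Pi^1_1$ by Fact B. If $\sigma\in G$, we have (i). Assume from now on that $\sigma\notin G$.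

**Step 2: $G$ is thin.** The aim is to show that if $\tau\in S^\sigma$ is not good, then $\tau$ has fewer than $M\,K(|\tau|)$ good children. Suppose it has at least that many. Each good child $\tau'$ has a witnessing $\tau'$-tree, with some $i<M$ and some $v$. By the pigeonhole principle, at least $K(|\tau|)$ of the good children have witnesses with the same $i$. Let $T$ be the union of these finitely many witnessing trees. All its elements are comparable with $\tau$, it is HYP and has no dead ends, so it is a $\tau$-tree contained in $S$. The node $\tau$ has at least $K(|\tau|)$ children in $T$. A node extending one of the chosen children $\tau'$ has the same children in $T$ as in the tree for $\tau'$. And $[T]$ is the union of the sets of paths of finitely many trees, so $[T]\subseteq\mathcal X_{i,v}$ with $v$ the maximum of the finitely many bounds, because $\mathcal X_{i,v}$ increases with $v$. So $\tau$ is good, a contradiction.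

**Step 3: declare the good nodes bad.** Let $B'$ be the upward closure of $B\cup G$ in $S^\sigma$. It is $\Pi^1_1$, and $\sigma\notin B'$ since $\sigma\notin B\cup G$. Let $\tau\in S^\sigma\setminus B'$. A child of $\tau$ in $B'$ extends some element of $B\cup G$. That element is not a prefix of $\tau$, since $\tau\notin B'$, so it is the child itself. Hence the children of $\tau$ in $B'$ lie in $B\cup G$, and as $\tau\notin B$ and $\tau\notin G$, there are at most $d'(|\tau|)$ of them, where $d'=d+MK$. For $k\ge|\sigma|$, (a) gives $d(k)+2\le w(k)\le K(k)$, so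
$$d'(k)+2\le K(k)+MK(k)=(M+1)K(k),\qquad A_k(d'(k)+2)\le A_k(M+1)K(k).$$
By (b), the branching clause holds for the budget $d'$. So $q=(\sigma,S,B',d')$ is a condition, and clearly $q\le p$.

**Step 4: $q$ kills $\mathfrak X$.** Here the definition of $w$ pays off: a stronger condition branches more than the budget of $q$, so its own tree would witness goodness. Suppose $r\le q$ and $S_r$ secures $\mathfrak X$. Since $\sigma_r\notin B_r\supseteq B'\cap S_r^{\sigma_r}$ and $\sigma_r\in S_r^{\sigma_r}$, we get $\sigma_r\notin B'$, so $\sigma_r\notin G$. But $S_r\subseteq S$ is a $\sigma_r$-tree that secures $\mathfrak X$, and for all $\rho\in S_r^{\sigma_r}$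
$$c_{S_r}(\rho)\ge w_r(|\rho|)\ge d_r(|\rho|)+2\ge d'(|\rho|)+2\ge K(|\rho|).$$
So $\sigma_r\in G$, a contradiction. $\square$

## 8. Fusion along hyperarithmetic levels

Lemma 2 treats one family. For a reduction we need answers to infinitely many families inside one condition: a guess for $Y\restriction m_n$ for every $n$. As in Section 3, the guess will be allowed to depend on the node at some level $l_n$, and the number of possible answers must be at most $A_{l_n}$.

**Lemma 3 (fusion).** Let $(\mathfrak X^m)_m$ be a uniformly $\Pi^1_1$ sequence of $M_m$-families with $m\mapsto M_m$ computable, and let $\mu(n,l)$ be computable with $M_{\mu(n,l)}\le A_l$ for all $n,l$. For every condition $p$, either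

* (I) some $r\le p$ kills $\mathfrak X^m$ for some $m$; or
* (II) there are $q\le p$, a strictly increasing HYP sequence $(l_n)$ with $l_n>n$, and a HYP assignment $\tau\mapsto(i_\tau,v_\tau)$ such that for every $n$ and every $\tau\in S_q$ with $|\tau|=l_n$: $[(S_q)_\tau]\subseteq\mathcal X^{\mu(n,l_n)}_{i_\tau,v_\tau}$.

*Proof.* Assume that (I) fails. This remains so below any condition stronger than $p$. By Lemma 1 we may extend the stem of $p$ to any large length without changing $w=w_p$. Nodes of large length have at least $w^2$ children, so we may assume that $p=(\sigma,S,B,d)$ satisfies $c_S(\tau)\ge w(|\tau|)^2$ for all $\tau\in S^\sigma$.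

**Step 1: the plan and the invariants.** We define HYP $\sigma$-trees $S=T_0\supseteq T_1\supseteq\cdots$ and levels $l_0<l_1<\cdots$, where passing from $T_n$ to $T_{n+1}$ treats $\mathfrak X^{\mu(n,l_n)}$ above each node of level $l_n$ and changes nothing up to level $l_n$. The invariants are: $c_{T_n}(\tau)\ge w(|\tau|)^2$ for every $\tau\in T_n^\sigma$; and for every $j$, $c_{T_n}(\tau)\ge w(|\tau|)^j$ for almost all $\tau\in T_n^\sigma$. They hold for $T_0=S$.

**Step 2: choosing the level $l_n$ and the branching to keep.** We have to keep a branching that still exceeds all powers of $w$ eventually, while Lemma 2 needs the present branching to exceed all powers of what we keep. If the present exponent is at least $e^2$, we keep exponent $e$. Formally, for $k\ge|\sigma|$ let $e_n(k)$ be the largest $e\le k$ with $c_{T_n}(\tau)\ge w(k)^{e^2}$ for all $\tau\in T_n^\sigma$ of length $k$; the value $e=0$ always qualifies. Given $e$, the second invariant with $j=e^2$ shows $e_n(k)\ge e$ for all large $k$. So $e_n(k)\to\infty$. Put $l_{-1}=|\sigma|$ and let $l_n$ be the least number larger than $l_{n-1}$ such that $e_n(k)\ge n+2$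 for all $k\ge l_n$. Since $l_0\ge1$ and the $l_n$ increase strictly, $l_n>n$. Put $K_n(k)=w(k)^{e_n(k)}$ for $k\ge|\sigma|$, $K_n(k)=1$ for $k<|\sigma|$, and $m_n=\mu(n,l_n)$. The objects $e_n,l_n,K_n$ are arithmetical in $T_n$, $w$ and $l_{n-1}$, uniformly.

**Step 3: each node of level $l_n$ is treatable or bad.** We claim that each $\tau\in T_n$ of length $l_n$ satisfies at least one of

* ($\alpha$) there is a $\tau$-tree $T^\tau\subseteq T_n$ securing $\mathfrak X^{m_n}$ with $c_{T^\tau}(\rho)\ge K_n(|\rho|)$ for all $\rho\supseteq\tau$ in $T^\tau$;
* ($\beta$) $\tau\in B$.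

Note that $\tau\in T_n^\sigma$, since $l_n>|\sigma|$. Suppose $\tau\notin B$. Then $p'=(\tau,(T_n)_\tau,B\cap T_n^\tau,d)$ is a condition: nodes of $T_n^\tau\setminus B$ have at most $d$ children in $B$ already in the larger tree $S$, and the branching clause follows from the invariants. Also $p'\le p$ and $w_{p'}=w$. We apply Lemma 2 to $p'$, $\mathfrak X^{m_n}$ and $K_n$. Condition (a) holds since $e_n(k)\ge2$ for $k\ge l_n$. For (b), write $M=M_{m_n}\le A_{l_n}$. For $k\ge l_n$ we have $M+1\le A_k+1\le2A_k\le w(k)$ and $A_k\le w(k)$. So with $e=e_n(k)\ge2$,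
$$A_k(M+1)K_n(k)\le w(k)^{e+2}\le w(k)^{2e}\le w(k)^{e^2}\le c_{T_n}(\rho)\qquad(\rho\in T_n^\tau,\ |\rho|=k).$$
Moreover $(A_k(M+1)K_n(k))^j\le w(k)^{2ej}\le w(k)^{e^2}\le c_{T_n}(\rho)$ as soon as $e\ge2j$, which holds for almost all $k$. So Lemma 2 applies. Its alternative (ii) would give some $q\le p'\le p$ killing $\mathfrak X^{m_n}$, that is, (I). So its alternative (i) holds, and this is ($\alpha$).

**Step 4: making the choices hyperarithmetically.** We cannot decide hyperarithmetically whether $\tau\in B$, but we do not have to: we search for a witness of ($\alpha$) or of ($\beta$), and take what comes. The statement ($\alpha$), together with data $T^\tau,i_\tau,v_\tau$ such that $[T^\tau]\subseteq\mathcal X^{m_n}_{i_\tau,v_\tau}$, is a $\Pi^1_1$ predicate of HYP arguments, and ($\beta$) is $\Pi^1_1$. By Fact A both are $\Sigma_1$ over $\mathbf L$. So "every $\tau\in T_n$ of length $l_n$ is assigned a label, which is $\alpha$ with data $T^\tau,i_\tau,v_\tau$ as in ($\alpha$), or is $\beta$ with $\tau\in B$" is a $\Sigma_1$ property of the finite assignment (finitely many $\Sigma_1$ statements have a common bound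 for their witnesses). Choose such an assignment as in Fact E, and let $T_{n+1}$ be the union of the trees $T^\tau$, for $\tau$ labelled $\alpha$, and $(T_n)_\tau$, for $\tau$ labelled $\beta$.

**Step 5: the invariants persist.** Every $\tau\in T_n$ of length $l_n$ is in $T_{n+1}\subseteq T_n$, and $T_n$ has no dead ends, so $T_{n+1}$ and $T_n$ have the same strings of length $\le l_n$. Hence nodes of length $<l_n$ have the same children in both. Let $\rho\in T_{n+1}$ have length $k\ge l_n$. If $\rho$ extends a node labelled $\alpha$, then $c_{T_{n+1}}(\rho)\ge K_n(k)=w(k)^{e_n(k)}$. If it extends a node labelled $\beta$, then $c_{T_{n+1}}(\rho)=c_{T_n}(\rho)\ge w(k)^{e_n(k)^2}$. In both cases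
$$c_{T_{n+1}}(\rho)\ge w(k)^{e_n(k)}\ge w(k)^{n+2}.$$
So $T_{n+1}$ is a $\sigma$-tree, the first invariant holds, and the second holds because $e_n(k)\to\infty$.

The state at step $n$ consists of $T_n$, $l_{n-1}$ and the previous assignment; the next state is determined arithmetically by this state and the new assignment. By Step 3 every step can be carried out, so by Fact E the sequence of trees, levels and labels (with their data) is in $\mathbf L$, that is, it is HYP.

**Step 6: the limit tree.** Let $T=\bigcap_nT_n$, which is HYP. Since later trees agree with $T_n$ up to level $l_n$, the strings of length $\le l_n$ are the same in $T$ and in $T_n$. If $l_n\le|\rho|<l_{n+1}$, the children of $\rho$ have length $\le l_{n+1}$, so $c_T(\rho)=c_{T_{n+1}}(\rho)\ge w(|\rho|)^{n+2}$. If $\sigma\subseteq\rho$ and $|\rho|<l_0$, then $c_T(\rho)=c_S(\rho)\ge w(|\rho|)^2$. So $T$ is a $\sigma$-tree, $c_T\ge w^2$ on $T^\sigma$, and for each $j$, $c_T\ge w^j$ almost everywhere on $T^\sigma$.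

**Step 7: removing the nodes labelled $\beta$.** These nodes are bad, nothing was achieved above them, and, unlike $B$, the set of them is HYP. So they can be pruned, provided that pruning does not create nodes that have lost more than $d$ children. Let $B^0$ be the set of $\rho\in T$ extending or equal to some node labelled $\beta$. It is HYP, and $B^0\subseteq B$ since $B$ is upward closed in $S$. Let
$$B^{s+1}=B^s\cup\{\tau\in T^\sigma:\tau\text{ has more than }d(|\tau|)\text{ children in }B^s\},\qquad B^\infty=\bigcup_sB^s.$$
Whether $\tau\in B^s$ is determined by $d$ and by which of the finitely many extensions of $\tau$ in $T$ of length at most $|\tau|+s$ lie in $B^0$. So $B^\infty$ is arithmetical in HYP data, hence HYP.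

By induction $B^s\subseteq B$: if $\tau\in T^\sigma$ has more than $d(|\tau|)$ children in $B^s\subseteq B$, then $\tau\in B$, because a node of $S^\sigma\setminus B$ has at most $d$ children in $B$. So $B^\infty\subseteq B$ and $\sigma\notin B^\infty$. Further, a node $\tau\in T^\sigma\setminus B^\infty$ has at most $d(|\tau|)$ children in $B^\infty$: otherwise, having only finitely many children, it would have more than $d(|\tau|)$ of them in a single $B^s$, and would be in $B^{s+1}$.

Let $T'$ be the set of $\rho\in T$ such that no $\tau$ with $\sigma\subseteq\tau\subseteq\rho$ lies in $B^\infty$. For $\rho\in T'^\sigma$ we get $c_{T'}(\rho)\ge c_T(\rho)-d(|\rho|)$. Since $d\le w$ and $w\ge2$, we have $c_{T'}\ge w^2-w\ge w$ everywhere on $T'^\sigma$. For $j\ge1$, wherever $c_T\ge w^{j+1}$ we have $c_{T'}\ge w^{j+1}-w\ge w^j$, because $w^{j+1}-w^j\ge w^j\ge w$. In particular $T'$ has no dead ends, and it is a $\sigma$-tree.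

**Step 8: the condition $q$.** Let $q=(\sigma,T',B\cap T'^\sigma,d)$. The set $B\cap T'^\sigma$ is $\Pi^1_1$, upward closed in $T'$, and omits $\sigma$; nodes outside it have at most $d$ children in it; and the branching was just checked. So $q$ is a condition, and $q\le p$. Let $\tau\in T'$ have length $l_n$. Then $\tau\in T_n$ received a label at step $n$, and this was not $\beta$, since otherwise $\tau\in B^0\subseteq B^\infty$. So it was $\alpha$. Among the trees whose union is $T_{n+1}$, only $T^\tau$ contains strings extending $\tau$, so $T'_\tau\subseteq(T_{n+1})_\tau=T^\tau$ and $[T'_\tau]\subseteq\mathcal X^{m_n}_{i_\tau,v_\tau}$. This is (II). $\square$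

## 9. Four kinds of dense sets and the generic function

**Splitting a $\Pi^1_1$ set.** For a $\Pi^1_1$ set $\mathcal X$ fix $R$ as in Fact C, and for $s\in\omega^{<\omega}$ let
$$\mathcal X_s=\{f:R^f_s\text{ is well-founded}\},\qquad R^f_s=\{t:s^\frown t\in R^f\},$$
where $R^f_s$ is empty, hence well-founded, if $s\notin R^f$. These sets are uniformly $\Pi^1_1$, $\mathcal X_\emptyset=\mathcal X$, and $\mathcal X_s=\bigcap_k\mathcal X_{s^\frown k}$, because a path through $R^f_s$ has some first entry $k$.

For an example, fix a computable bijection $t\mapsto\#t$ from $\omega^{<\omega}$ to $\omega$ and let $R^f$ be the set of $s$ such that $f(\#t)=0$ for all $t\subseteq s$ with $\#t<|s|$. Whether $s\in R^f$ depends only on $f\restriction|s|$, and $R^f$ is a tree. A sequence $x$ is a path of $R^f$ iff $f(\#t)=0$ for every finite $t\subset x$, that is, iff $x$ is a path of the tree $\{s:f(\#t)=0\text{ for all }t\subseteq s\}$ coded by $f$. So $\mathcal X$ says that the tree coded by $f$ is well-founded, and $\mathcal X_s$ says that this tree has no path extending $s$.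

Fix enumerations $(P_e)$ and $(Q_e)$ of the $\Pi^1_1$ subsets of $\omega^\omega\times\omega\times2$ and of $\omega^\omega\times\omega\times\omega$. We show that each of the following sets of conditions is dense, meaning that each condition $p$ has some $q\le p$ in the set.

**$\mathbb E_{\mathcal X,s}$, for deciding membership in $\mathcal X_s$.** It consists of the $q$ such that $[S_q]\subseteq\mathcal X_s$, or for some $k$ no $q'\le q$ has $[S_{q'}]\subseteq\mathcal X_{s^\frown k}$. For density, apply Lemma 3 with $M_m=1$, $\mathcal X^m_{0,v}=\mathcal X_{s^\frown m}$ for all $v$, and $\mu(n,l)=n$. In case (I) some $r\le p$ kills $\mathfrak X^m$, which is the second alternative for $r$ with $k=m$. In case (II), for every $n$,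
$$[S_q]=\bigcup_{|\tau|=l_n}[(S_q)_\tau]\subseteq\mathcal X_{s^\frown n},$$
so $[S_q]\subseteq\bigcap_n\mathcal X_{s^\frown n}=\mathcal X_s$.

**$\mathbb F_e$, for guessing reals.** For $y\in2^m$ let $\mathcal Y_y=\{f:\forall k<m\ (f,k,y(k))\in P_e\}$, and let $\mathfrak X^m=(\mathcal Y_y)_{y\in2^m}$. This is a $2^m$-family, constant in $v$, with $2^m$ identified with $\{i:i<2^m\}$. Then $q\in\mathbb F_e$ iff $q$ kills some $\mathfrak X^m$, or there are HYP $(m_n)$, $(D_n)$ with $D_n\subseteq2^{m_n}$ and $m_n\ge u(|D_n|)+n$ such that for all $f\in[S_q]$: if the section of $P_e$ at $f$ is the graph of some $Y\in2^\omega$, then $Y\restriction m_n\in D_n$ for all $n$.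

For density, apply Lemma 3 with $M_m=2^m$ and $\mu(n,l)=u(N_l)+l$, so that $M_{\mu(n,l)}=2^{u(N_l)+l}=A_l$. In case (I) we have $r\in\mathbb F_e$. In case (II) let $m_n=u(N_{l_n})+l_n$ and $D_n=\{i_\tau:\tau\in S_q,\ |\tau|=l_n\}\subseteq2^{m_n}$. These sequences are HYP. Since $S_q\subseteq\mathcal T$, $|D_n|\le N_{l_n}$; as $u$ is nondecreasing and $l_n>n$, $m_n\ge u(|D_n|)+n$. Let $f\in[S_q]$, let the section of $P_e$ at $f$ be the graph of $Y$, and let $\tau=f\restriction l_n$. Then $f\in[(S_q)_\tau]\subseteq\mathcal Y_{i_\tau}$, so $(f,k,i_\tau(k))\in P_e$ and $Y(k)=i_\tau(k)$ for all $k<m_n$. So $Y\restriction m_n=i_\tau\in D_n$.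

**$\mathbb G_e$, for bounding functions.** Let $\mathfrak Z^m=(\mathcal Z^m_{0,v})_v$ be the $1$-family with $\mathcal Z^m_{0,v}=\{f:\exists i\le v\ (f,m,i)\in Q_e\}$, which increases with $v$. Then $q\in\mathbb G_e$ iff $q$ kills some $\mathfrak Z^m$, or there is a HYP $h$ such that for all $f\in[S_q]$: if the section of $Q_e$ at $f$ is the graph of a function $g$, then $g\le h$. For density, apply Lemma 3 with $M_m=1$ and $\mu(n,l)=n$. In case (I), $r\in\mathbb G_e$. In case (II) let $h(n)=\max\{v_\tau:\tau\in S_q,\ |\tau|=l_n\}$, a HYP function. If $f\in[S_q]$ has the graph of $g$ as section and $\tau=f\restriction l_n$, then $f\in\mathcal Z^n_{0,v_\tau}$, so $g(n)\le v_\tau\le h(n)$.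

**$\mathbb H_n$, for long stems.** $\mathbb H_n=\{q:|\sigma_q|\ge n\}$ is dense by Lemma 1.

**The generic function.** There are countably many $\Pi^1_1$ sets $\mathcal X$, so these are countably many dense sets. Choose $p^*=p_0\ge p_1\ge p_2\ge\cdots$ meeting all of them, and let $f=\bigcup_i\sigma_{p_i}$. By the sets $\mathbb H_n$ this is a function from $\omega$ to $\omega$. For every $i$ we have $f\in[S_{p_i}]$, because $\sigma_{p_j}\in S_{p_j}\subseteq S_{p_i}$ for $j\ge i$.

## 10. What holds of the generic function is secured by a condition

Killing says that no stronger condition secures a family. To draw a conclusion about $f$ we need the converse direction: if $f$ lies in a $\Pi^1_1$ set, then one of the $p_i$ has its whole tree inside the set.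

**Lemma 4 (truth).** If $\mathcal X$ is $\Pi^1_1$ and $f\in\mathcal X$, then $[S_{p_i}]\subseteq\mathcal X$ for some $i$.

*Proof.* Suppose that no $i$ has $[S_{p_i}]\subseteq\mathcal X$. We build a path through $R^f$, which contradicts $f\in\mathcal X$.

**Step 1: building the candidate.** We choose $k_0,k_1,\dots$ such that for each $s_j=(k_0,\dots,k_{j-1})$, no $i$ has $[S_{p_i}]\subseteq\mathcal X_{s_j}$. For $s_0=\emptyset$ this is our assumption. Given $s_j$, take $p_i\in\mathbb E_{\mathcal X,s_j}$. Its first alternative, $[S_{p_i}]\subseteq\mathcal X_{s_j}$, fails. So there is $k$ such that no $q'\le p_i$ has $[S_{q'}]\subseteq\mathcal X_{s_j^\frown k}$. If some $i'$ had $[S_{p_{i'}}]\subseteq\mathcal X_{s_j^\frown k}$, then $q'=p_{\max(i,i')}\le p_i$ would have $[S_{q'}]\subseteq[S_{p_{i'}}]\subseteq\mathcal X_{s_j^\frown k}$, a contradiction. Put $k_j=k$.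

**Step 2: each $s_j$ is in $R^f$.** Suppose $s_j\notin R^f$. Since $|s_j|=j$, this depends only on $f\restriction j$. Take $p_i$ with $|\sigma_{p_i}|\ge j$. Every $f'\in[S_{p_i}]$ extends $\sigma_{p_i}\supseteq f\restriction j$, so $s_j\notin R^{f'}$ and therefore $f'\in\mathcal X_{s_j}$. Thus $[S_{p_i}]\subseteq\mathcal X_{s_j}$, contrary to Step 1.

So $(k_j)_j$ is a path through $R^f$, and $f\notin\mathcal X$, contrary to hypothesis. $\square$

## 11. Proof of Theorem 1

Let $b$ be as in Section 1 and $f$ as in Section 9.

**Part 1: $f$ is $\Pi^1_1$-DNC and bounded by $b$.** Since $f\in[\mathcal T]$, $f(n)<b(n)$ for all $n$. As $p_i\le p^*$, we have $B_{p_i}\supseteq B^*\cap S_{p_i}^{\sigma_{p_i}}$, and $\sigma_{p_i}\notin B_{p_i}$. So $\sigma_{p_i}\notin B^*$ for all $i$. Given $e$ with $\Phi_e(e)$ defined, take $i$ with $|\sigma_{p_i}|>e$; then $\sigma_{p_i}\notin B^*$ says in particular that $f(e)=\sigma_{p_i}(e)\ne\Phi_e(e)$.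

**Part 2: short lists of guesses.** Let $Y\in2^\omega$ with $Y\le_hf$. By Fact D the graph of $Y$ is the section of some $P_e$ at $f$. Take $p_i\in\mathbb F_e$, and suppose that $p_i$ kills $\mathfrak X^m$. Now $f\in\mathcal Y_{Y\restriction m}$, which is a $\Pi^1_1$ set, so by Lemma 4 some $i'$ has $[S_{p_{i'}}]\subseteq\mathcal Y_{Y\restriction m}$. Then $p_{\max(i,i')}\le p_i$ has a tree securing $\mathfrak X^m$, a contradiction. So $p_i$ kills no $\mathfrak X^m$, and the second alternative in the definition of $\mathbb F_e$ holds. Since $f\in[S_{p_i}]$, the sequences $(m_n)$ and $(D_n)$ given there satisfy $Y\restriction m_n\in D_n$ for all $n$, together with $D_n\subseteq2^{m_n}$ and $m_n\ge u(|D_n|)+n$.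

**Part 3: hyperarithmetic domination.** Let $g\le_hf$. By Fact D its graph is the section of some $Q_e$ at $f$. Take $p_i\in\mathbb G_e$. For every $m$ we have $f\in\mathcal Z^m_{0,g(m)}$. So by Lemma 4 some $[S_{p_{i'}}]\subseteq\mathcal Z^m_{0,g(m)}$, and $p_{\max(i,i')}\le p_i$ has a tree securing $\mathfrak Z^m$. So $p_i$ kills no $\mathfrak Z^m$. Hence the second alternative of $\mathbb G_e$ holds, and since $f\in[S_{p_i}]$, $g$ is bounded by a HYP function.

**Part 3, continued: $\omega_1^f=\omega_1^{CK}$.** Suppose $\omega_1^f>\omega_1^{CK}$. By Spector's theorem Kleene's $\mathcal O$ satisfies $\mathcal O\le_hf$. Let $g(n)=\Phi_n(n)+1$ if $\Phi_n(n)$ is defined, and $g(n)=0$ otherwise. The domain and the graph of $n\mapsto\Phi_n(n)$ are $\Pi^1_1$, hence computable in $\mathcal O$. So $\mathcal O$ can decide whether $\Phi_n(n)$ is defined and, if so, search for its value; thus $g\le_T\mathcal O$ and $g\le_hf$. Every HYP function $h$ is $\Phi_n$ for some $n$, and then $g(n)=h(n)+1>h(n)$. So $g$ is not bounded by a HYP function, which contradicts what was just proved. $\blacksquare$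

By Section 2, applied with $u(x)=x$ for instance, the function $f$ is a $\Pi^1_1$-DNR function that hyperarithmetically computes no $\Pi^1_1$-Martin-Löf random real. So not every $\Pi^1_1$-DNR function hyperarithmetically computes such a real, and Yu's question has a negative answer.
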